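# Bipartite graphs of fixed defect do not exist for large diameter

## 1. The set $\{0,1,3\}$ modulo 7, 6 and 5

Take seven points and seven lines, both labeled by $\mathbb Z_7$, and put the point $p$ on the line $\ell$ when $p-\ell\in\{0,1,3\}$. The incidence graph has 14 vertices, is bipartite, and every vertex has degree 3. How far apart can two vertices be? The number of lines through two distinct points $p,p'$ is the number of pairs $a,b\in\{0,1,3\}$ with $a-b=p-p'$. The six nonzero differences $a-b$ are $\pm1,\pm2,\pm3$, that is $1,6,2,5,3,4$ modulo 7, each nonzero residue once. So any two points are on exactly one common line, and for the same reason any two lines meet in exactly one point. Hence two points, or two lines, are at distance 2, and a point and a line are at distance at most 3. The diameter is 3.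

No bipartite graph of maximum degree 3 and diameter 3 is larger. Take an edge $uv$. In a bipartite graph $d(w,u)$ and $d(w,v)$ have different parity, so they differ by exactly 1; as both are at most 3, every $w$ is within distance 2 of the nearer of $u,v$. At most $1+2+4$ vertices are nearer to $u$, and as many nearer to $v$, so there are at most 14 in all.

Now do the same modulo 6. The differences of $\{0,1,3\}$ are $1,5,2,4,3,3$: every nonzero residue occurs, so the diameter is again 3, but 3 occurs twice. The graph has 12 vertices, two fewer than the maximum, and the price is that $p$ and $p+3$ lie on two common lines. In terms of the adjacency matrix $A$, let $J'_{uv}=1$ if $u,v$ have the same color (point or line) and $0$ otherwise, and let $B$ be the permutation matrix of $x\mapsto x+3$ on points and on lines. Counting common neighbors gives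
$$A^2-2\,\mathrm{Id}=J'+B. \tag{1}$$
The spectrum can be read off. On the points, $B$ has eigenvalue $(-1)^k$ on the character $p\mapsto e^{2\pi i kp/6}$, and $J'$ kills all characters but $k=0$. So $A^2$ has eigenvalue 9 for $k=0$, eigenvalue $2+1=3$ for $k=2,4$, and $2-1=1$ for $k=1,3,5$, and the same on lines. As the spectrum of a bipartite graph is symmetric, $A$ has the eigenvalues $\pm3$ (once each), $\pm\sqrt3$ (twice each) and $\pm1$ (three times each). Around $\sqrt2$, a zero of $x^2-2$, there is a small group $\{1,\sqrt3\}$ of eigenvalues with total multiplicity 5; inside the group the eigenvalues are told apart by the eigenvalue $\lambda^2-2=\mp1$ of $B$. Keep this picture in mind.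

Modulo 5 the differences are $1,4,2,3,3,2$. The diameter is 3, there are 10 vertices, four fewer than the maximum, and (1) holds with $B$ the adjacency matrix of the 5-cycles $x\mapsto x\pm2$ on points and on lines.

So in diameter 3 it is easy to stay close to the maximum. The subject of these notes is what happens if we fix the degree and the number of missing vertices and let the diameter grow.

**Definition.** For integers $\Delta\ge2$, $D\ge1$ the *Moore bipartite bound* is
$$M^b_{\Delta,D}=2\left(1+(\Delta-1)+(\Delta-1)^2+\dots+(\Delta-1)^{D-1}\right).$$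
It is an upper bound on the order of a bipartite graph of maximum degree $\Delta$ and diameter $D$ (the edge argument above, for general $\Delta$ and $D$). For an integer $\epsilon\ge1$, the *defect*, a *bipartite $(\Delta,D,-\epsilon)$-graph* is a bipartite graph of maximum degree $\Delta$, diameter $D$ and order $M^b_{\Delta,D}-\epsilon$.

The graph modulo 6 is a bipartite $(3,3,-2)$-graph, the graph modulo 5 a bipartite $(3,3,-4)$-graph.

The problem comes from the paper "Non-existence of bipartite graphs of diameter at least 4 and defect 2". We take the following from there.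

**Proposition 6.1 (quoted).** Fix $\Delta_0\ge3$ and a defect $\epsilon_0=f(\Delta_0)\ge1$, i.e. $\epsilon_0$ depends on $\Delta_0$ only and not on $D$. Put $T^b_0(\Delta_0,D)=M^b_{\Delta_0,D}-\left(1+(\Delta_0-1)+\dots+(\Delta_0-1)^{D-2}\right)$ and let $D_0$ be the least integer such that $M^b_{\Delta_0,D_0}-\epsilon_0>T_0^b(\Delta_0,D_0)$. Then any bipartite $(\Delta_0,D,-\epsilon_0)$-graph with $D\ge D_0$ must be regular, and consequently $\epsilon_0$ must be even.

**Conjecture 6.1 (of the same paper).** For a given $\Delta_0$ and $\epsilon_0=f(\Delta_0)$ there exists a constant $D_1\ge D_0$ such that regular bipartite $(\Delta_0,D,-\epsilon_0)$-graphs with $D\ge D_1$ do not exist.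

The conjecture is true, and this is what we prove:

**Theorem A (Conjecture 6.1).** For $\Delta\ge3$, $\epsilon\ge1$ there is $D_1\ge D_0$ such that regular bipartite $(\Delta,D,-\epsilon)$-graphs with $D\ge D_1$ do not exist.

The proof is by contradiction and compactness, so the constant $D_1$ is not effective. Two consequences are proved in Section 10.

**Theorem C (the defect tends to infinity, without regularity).** Fix $\Delta\ge3$. For every $c$ there is $D_1(\Delta,c)$ such that every bipartite graph of maximum degree $\Delta$ and diameter $D\ge D_1$ has order $<M^b_{\Delta,D}-c$.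

**Theorem D (the excess tends to infinity).** Fix $\Delta\ge3$. For every $c$ there is $D_1$ such that every bipartite $\Delta$-regular graph of girth at least $2D$, $D\ge D_1$, has more than $M^b_{\Delta,D}+c$ vertices.

## 2. Non-backtracking walks and one matrix equation

Fix $\Delta\ge3$, and put $q=\Delta-1\ge2$, $I=[-2\sqrt q,2\sqrt q]$. Graphs are finite and simple; $A$ is the adjacency matrix, $V$ the vertex set, $n=|V|$, $d$ the distance, $\mathrm{Ball}_r(u)$ and $\mathrm{Sph}_r(u)$ are balls and spheres.

A walk $v_0,v_1,\dots,v_i$ is *non-backtracking* (NB) if $v_{k-1}\ne v_{k+1}$ for all $0<k<i$. Define polynomials by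
$$F_0=1,\quad F_1=x,\quad F_2=x^2-\Delta,\quad F_{i+1}=xF_i-qF_{i-1}\ (i\ge2),$$
$$G_{-1}=0,\quad G_0=1,\quad G_{i+1}=xG_i-qG_{i-1}\ (i\ge0).$$
In a $\Delta$-regular graph, $F_i(A)_{uv}$ is the number of NB walks of length $i$ from $u$ to $v$: extending an NB walk of length $i$ by an arbitrary step gives either an NB walk of length $i+1$ or an NB walk of length $i-1$ followed by a step out and back, the latter in $q$ ways if $i\ge2$ and in $\Delta$ ways if $i=1$. For instance $F_2(A)=A^2-\Delta\,\mathrm{Id}$ removes from the walks of length 2 those that return at once.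

We have $F_i=G_i-G_{i-2}$ for $i\ge1$: this is clear for $i=1,2$, and both sides satisfy the same recurrence afterward. Hence $G_i=F_i+F_{i-2}+F_{i-4}+\cdots$, ending with $F_1$ or $F_0$, so $G_i(A)_{uv}$ counts the NB walks from $u$ to $v$ whose length is at most $i$ and has the parity of $i$. In the graph modulo 6, $G_2(A)=A^2-2\,\mathrm{Id}$ is the left side of (1). By induction, $F_i(\Delta)=(q+1)q^{i-1}$ for $i\ge1$ and $G_i(\Delta)=1+q+\dots+q^i$. Finally the recurrence for $G_i$ is that of Chebyshev polynomials of the second kind: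
$$G_i(2\sqrt q\cos\theta)=q^{i/2}\,\frac{\sin(i+1)\theta}{\sin\theta},\qquad |G_i|\le(i+1)q^{i/2},\quad |F_i|\le2(i+1)q^{i/2}\ \text{ on } I. \tag{2}$$
The second bound follows from $F_i=G_i-G_{i-2}$.

For a connected bipartite graph and $D\ge1$ let $J'_{uv}=1$ if $d(u,v)\equiv D-1\pmod2$ and $J'_{uv}=0$ otherwise. For $D=3$ this is the $J'$ of Section 1.

**Theorem B.** Let $\Delta\ge3$, $s\ge0$. There is $D_1$ such that for $D\ge D_1$ there is no connected $\Delta$-regular bipartite graph with
$$G_{D-1}(A)=J'+\varsigma B,\qquad\varsigma\in\{1,-1\}, \tag{3}$$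
where $B$ is a nonnegative integer matrix with all row sums equal to $s$.

**Theorem B implies Theorem A.** In a regular bipartite $(\Delta,D,-\epsilon)$-graph both color classes have size $n/2$, so $n$ is even, and as $M^b_{\Delta,D}$ is even, so is $\epsilon$. Let $s=\epsilon/2$. If $d(u,v)\equiv D-1\pmod 2$, then $d(u,v)\le D-1$ because the diameter is $D$, so a geodesic is counted and $G_{D-1}(A)_{uv}\ge1$. For the other parity $G_{D-1}(A)_{uv}=0$. So $B=G_{D-1}(A)-J'$ is a nonnegative integer matrix, and its row sums are $G_{D-1}(\Delta)-\frac n2=\frac{q^D-1}{q-1}-\frac n2=\frac\epsilon2=s$. Thus (3) holds with $\varsigma=1$, which Theorem B excludes for large $D$. $\square$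

**Standing assumption.** From now until the end of Section 9 we suppose that Theorem B fails for some $\Delta$ and $s$. Then there is an infinite sequence of graphs as in (3) with $D\to\infty$; passing to a subsequence, $\varsigma$ is fixed. "For large $D$" and $o(1)$ refer to this sequence or to subsequences of it. The letters $C,C',c$ denote positive constants that depend only on $q,s$ unless stated otherwise and may change from line to line.

Some remarks for later use. We have $J'=\frac12(\mathbf 1\mathbf 1^T\pm\mathrm{sgn}\,\mathrm{sgn}^T)$, where $\mathrm{sgn}$ is the $\pm1$ coloring vector. So $J'$ is symmetric and commutes with $A$, since $A\mathbf 1=\Delta\mathbf 1$ and $A\,\mathrm{sgn}=-\Delta\,\mathrm{sgn}$. Hence $B=\varsigma(G_{D-1}(A)-J')$ is symmetric and *commutes with $A$*. Comparing row sums, $n=2\frac{q^D-1}{q-1}-2\varsigma s\ge q^{D-1}$ for large $D$. If $B(u,v)>0$, then $d(u,v)\equiv D-1\pmod2$, since otherwise both $G_{D-1}(A)$ and $J'$ vanish at $(u,v)$.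

## 3. Girth, and eigenvalues in exponentially thin clusters

**Lemma 1.** The girth $g$ satisfies
$$g\ge2\left(D-2-\log_q\max(s,1)\right). \tag{4}$$

*Proof.* Let a shortest cycle have length $2m$. If $m\ge D-1$ we are done, so let $m\le D-2$ and let $u,u^*$ be antipodal on the cycle. There are $(q-1)q^{D-2-m}$ NB walks of length $D-1-m\geq 1$ from $u^*$ whose first step is not along the cycle. Prefixing each of the two arcs from $u$ to $u^*$ gives two different NB walks of length $D-1$ from $u$ with the same end. If $t_v$ of the tails end at $v$, then $G_{D-1}(A)_{uv}\ge2t_v$. If $\varsigma=-1$, this contradicts $G_{D-1}(A)\le J'\le1$, as some $t_v\ge1$. If $\varsigma=1$, then $B_{uv}\ge2t_v-1\ge t_v$ whenever $t_v\ge1$, so $s\ge\sum_vt_v=(q-1)q^{D-2-m}\ge q^{D-2-m}$ and $m\ge D-2-\log_qs$. $\square$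

So $g>D$ for large $D$. Consequences of large girth, used constantly: two distinct paths of length $<g/2$ cannot have the same pair of ends, as their union would contain a cycle of length $<g$. An NB walk of length $m<g/2$ repeats no vertex (else it contains a cycle of length $\le m$), so it is a path, and it is the unique geodesic between its ends, because a geodesic is also a path of length $<g/2$. Hence for $m<g/2$ we have $F_m(A)_{uv}=1$ if $d(u,v)=m$ and $0$ otherwise, and $|\mathrm{Sph}_m(u)|=F_m(\Delta)$. If $r<g/4$, then $\mathrm{Ball}_r(w)$ induces a tree: an edge outside the breadth-first tree would close a cycle of length $\le2r+1<g$. The paths of this tree have length $\le2r<g/2$, so they are the geodesics of the graph between its vertices.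

*Entries of $F_l(A)$.* For $l\le D-2$, all entries satisfy
$$F_l(A)_{uv}\le\Delta(1+s). \tag{5}$$
If $l'\le D-1$ and $l'\equiv D-1\pmod2$, then $F_{l'}(A)\le G_{D-1}(A)\le1+s$ entrywise. If $l$ has the other parity, each NB walk of length $l$ from $u$ to $v$ can be extended by one step, so $F_l(A)_{uv}\le\sum_{v'\sim v}F_{l+1}(A)_{uv'}\le\Delta(1+s)$.

**Spectrum.** As the graph is connected and bipartite, $\pm\Delta$ are simple eigenvalues with eigenvectors $\mathbf 1,\mathrm{sgn}$, and $B\mathbf 1=s\mathbf 1$, $B\,\mathrm{sgn}=\pm s\,\mathrm{sgn}$. Call every other eigenvalue $\lambda$ *nontrivial* and let $M_\lambda$ be its multiplicity. The matrix $J'$ vanishes on its eigenspace, so $B$ acts there as the scalar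
$$\mu_\lambda=\varsigma G_{D-1}(\lambda),\qquad|\mu_\lambda|\le s, \tag{6}$$
the bound because $B$ is symmetric and nonnegative with row sums $s$. So each nontrivial eigenvalue nearly solves $G_{D-1}=0$. Put
$$\varphi_j=\frac{\pi j}D,\qquad\vartheta_j=2\sqrt q\cos\varphi_j\qquad(1\le j\le D-1),\qquad\eta_D=\frac{2s}{D}q^{-(D-1)/2}.$$
By (2), the $\vartheta_j$ are the zeros of $G_{D-1}$.

**Lemma 2.** For large $D$ every nontrivial $\lambda$ has the form $2\sqrt q\cos\theta$, $\theta\in(0,\pi)$, and lies in exactly one *cluster* $\mathcal C_j=\{\lambda:|\theta-\varphi_j|\le\eta_D\}$, $1\le j\le D-1$. Moreover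
$$|\lambda-\vartheta_j|\le Cq^{-D/2}\quad(\lambda\in\mathcal C_j), \tag{7}$$
$$|G_{D-1}'(x)|\ge cq^{D/2}\quad\text{for }x=2\sqrt q\cos\theta,\ |\theta-\varphi_j|\le\eta_D. \tag{8}$$

*Proof.* All zeros of $G_{D-1}$ lie inside $I$, so for $|\lambda|\ge2\sqrt q$ we have $|G_{D-1}(\lambda)|\ge G_{D-1}(2\sqrt q)=Dq^{(D-1)/2}>s$ for large $D$, against (6). So $\lambda=2\sqrt q\cos\theta$ with $\theta\in(0,\pi)$, and (6) says $|\sin D\theta|\le sq^{-(D-1)/2}\sin\theta$. If $\theta$ is within $\pi/2D$ of $0$ or $\pi$, then $|\sin D\theta|/\sin\theta\ge\frac2\pi D$ (use $\sin x\ge\frac2\pi x$ on $[0,\frac\pi2]$), which is excluded for large $D$. Otherwise some $\varphi_j$ with $1\le j\le D-1$ has $|\theta-\varphi_j|\le\pi/2D$, and $|\sin D\theta|=|\sin D(\theta-\varphi_j)|\ge\frac2\pi D|\theta-\varphi_j|$. So $|\theta-\varphi_j|\le\frac\pi{2D}sq^{-(D-1)/2}\le\eta_D$. As $\eta_D<\pi/2D$ for large $D$, $j$ is unique. Since $|dx/d\theta|\le2\sqrt q$, (7) follows.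

For (8), let $|\theta-\varphi_j|\le\eta_D$. For large $D$, $|\cos D\theta|\ge\frac12$, $|\sin D\theta|\le D\eta_D$ and $\sin\theta\ge c/D$. So
$$\Big|\frac{d}{d\theta}G_{D-1}\Big|=q^{(D-1)/2}\,\frac{|D\cos D\theta\sin\theta-\sin D\theta\cos\theta|}{\sin^2\theta}\ge q^{(D-1)/2}\,\frac{\frac D2\sin\theta-D\eta_D}{\sin^2\theta}.$$
Here $\frac D2\sin\theta\ge\frac c2$ while $D\eta_D\to0$, so the numerator is $\ge\frac D4\sin\theta$ and the quotient is $\ge\frac{D}{4\sin\theta}\ge\frac14$. Divide by $|dx/d\theta|\le2\sqrt q$. $\square$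

In the graph modulo 6 ($D=3$) we have $\vartheta_1=\sqrt2$, $\vartheta_2=-\sqrt2$, and the groups $\{1,\sqrt3\}$, $\{-1,-\sqrt3\}$ play the role of the clusters. As $\chi_A(x)/(x^2-\Delta^2)$ is a monic integer polynomial, it is $\prod f^{M_f}$ with distinct monic irreducible $f\in\mathbb Z[x]$, and $M_\lambda=M_f$ for all roots $\lambda$ of $f$: *conjugate eigenvalues have equal multiplicity.*

## 4. The weight of a cluster

How much multiplicity does a cluster carry, and how is $B$ distributed on it? Both are answered by testing $A$ with the Lagrange polynomial of $\vartheta_j$.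

**Step 1 (the Lagrange polynomial).** The aim is to expand it in the $G_i$. From $\sum_{i\ge0}G_i(x)t^i=(1-xt+qt^2)^{-1}$ and
$$\frac1{1-xt+qt^2}-\frac1{1-yt+qt^2}=\frac{(x-y)t}{(1-xt+qt^2)(1-yt+qt^2)}$$
we get $\frac{G_m(x)-G_m(y)}{x-y}=\sum_{i=0}^{m-1}G_i(x)G_{m-1-i}(y)$. Take $y=\vartheta_j$, $m=D-1$. Since $\sin((D-1-i)\varphi_j)=\sin(\pi j-(i+1)\varphi_j)=(-1)^{j+1}\sin((i+1)\varphi_j)$, (2) gives $G_{D-2-i}(\vartheta_j)=(-1)^{j+1}q^{(D-2)/2}q^{-i}G_i(\vartheta_j)$. Letting $x\to\vartheta_j$ and using $\sum_{k=1}^{D-1}\sin^2k\varphi_j=\frac D2$, we find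
$$|G_{D-1}'(\vartheta_j)|=q^{(D-2)/2}\frac{D}{2\sin^2\varphi_j}\ge\frac D2q^{(D-2)/2},$$
$$L_j(x):=\frac{G_{D-1}(x)}{(x-\vartheta_j)G_{D-1}'(\vartheta_j)}=\frac{2\sin^2\varphi_j}D\sum_{i=0}^{D-2}q^{-i}G_i(\vartheta_j)G_i(x). \tag{9}$$

**Step 2 (sizes of $L_j$).** We check that $L_j$ is nearly $1$ on $\mathcal C_j$ and nearly $0$ on the other clusters. Markov's inequality for polynomials on $I$, an interval of length $4\sqrt q\geq 2$, gives $|G_i'|\le i^2\max_I|G_i|\le i^2(i+1)q^{i/2}$ on $I$. With (9), $|L_j'|\le CD^C$ on $I$; as $L_j(\vartheta_j)=1$, (7) gives $L_j(\lambda)=1+O(D^Cq^{-D/2})$ on $\mathcal C_j$. If $\lambda$ is in another cluster, then $|G_{D-1}(\lambda)|\le s$, and $|\lambda-\vartheta_j|\ge c/D^2$ because different $\vartheta_j$ are $\ge c/D^2$ apart; so $L_j(\lambda)=O(D^Cq^{-D/2})$. Finally $|\pm\Delta-\vartheta_j|\ge\Delta-2\sqrt q=(\sqrt q-1)^2>0$, so $|L_j(\pm\Delta)|\le CG_{D-1}(\Delta)/|G'_{D-1}(\vartheta_j)|=O(q^{D/2})$.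

**Step 3 (two evaluations of a trace).** Put
$$h_{l,k}=\frac1n\mathrm{tr}\left(F_l(A)B^k\right)\ (l\le D-2),\qquad\sigma_l=\frac{F_l}{F_l(\Delta)},\qquad m_k(x)=\sum_{l=0}^{D-2}h_{l,k}\sigma_l(x).$$
By (5) and the row sums $s^k$ of $B^k$, $0\le h_{l,k}\le Cs^k$ with $C=\Delta(1+s)$. On $I$, $|\sigma_l|\le2(l+1)q^{-l/2}$ by (2), so the $m_k$ are bounded on $I$ by a constant depending on $k,q,s$.

Now evaluate $\frac1n\mathrm{tr}(L_j(A)B^k)$. Spectrally, $\pm\Delta$ contribute $O(s^kq^{D/2}/n)=O(s^kq^{-D/2})$ since $n\ge q^{D-1}$; the other clusters contribute $O(s^kD^Cq^{-D/2})$; and $\mathcal C_j$ gives $\frac1n\sum_{\lambda\in\mathcal C_j}M_\lambda\mu_\lambda^k$ up to such an error. On the other hand insert (9) and $G_i=\sum_{l\le i,\,l\equiv i}F_l$ (congruences are modulo 2). Together,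
$$\frac1n\sum_{\lambda\in\mathcal C_j}M_\lambda\mu_\lambda^k=\frac{2\sin^2\varphi_j}D\sum_{l\le D-2}h_{l,k}\sum_{\substack{l\le i\le D-2\\ i\equiv l}}q^{-i}G_i(\vartheta_j)+O_k(D^Cq^{-D/2}).$$

**Step 4 (summing over $i$).** We claim that for $x\in I$
$$S_l:=\sum_{i\ge l,\ i\equiv l}q^{-i}G_i(x)=\frac{q\Delta}{\Delta^2-x^2}\,\sigma_l(x). \tag{10}$$
The series converges, as $q^{-i}|G_i|\le(i+1)q^{-i/2}$. For $l=0$ the sum is the even part of $\frac1{1-xt+qt^2}$ at $t=\frac1q$, which is $\frac12\left(\frac q{\Delta-x}+\frac q{\Delta+x}\right)=\frac{q\Delta}{\Delta^2-x^2}$. For $l\ge1$, applying the recurrence twice, $x^2G_l=G_{l+2}+2qG_l+q^2G_{l-2}$, so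
$$(\Delta^2-x^2)G_l=q^2(G_l-G_{l-2})-(G_{l+2}-G_l)=q^2F_l-F_{l+2}.$$
Dividing by $\Delta q^{l+1}=F_{l+2}(\Delta)=q^2F_l(\Delta)$ gives $\frac{q\Delta}{\Delta^2-x^2}(\sigma_l-\sigma_{l+2})=q^{-l}G_l=S_l-S_{l+2}$. Both $\sigma_l$ and $S_l$ tend to $0$ as $l\to\infty$, so telescoping gives (10).

**Proposition 3.** Put $\displaystyle\Phi(x)=\frac\Delta2\cdot\frac{4q-x^2}{\Delta^2-x^2}$. Uniformly in $j$,
$$\frac1n\sum_{\lambda\in\mathcal C_j}M_\lambda\mu_\lambda^k=\frac{\Phi(\vartheta_j)}Dm_k(\vartheta_j)+O_k(D^Cq^{-D/2}), \tag{11}$$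
$$m(j):=\sum_{\lambda\in\mathcal C_j}M_\lambda=\frac nD\Phi(\vartheta_j)+O(nD^Cq^{-D/2}). \tag{12}$$

*Proof.* In Step 3 extend the sums over $i$ to infinity, with an error $O_k(D^Cq^{-D/2})$ by (2), apply (10), and use $2q\sin^2\varphi_j=\frac12(4q-\vartheta_j^2)$. This is (11). For $k=0$: $h_{0,0}=1$, and $h_{l,0}=\frac1n\mathrm{tr}F_l(A)=0$ for $1\le l\le D-2$, because a closed NB walk of length $l\geq 1$ contains a cycle of length $\le l<g$. So $m_0=1$, which gives (12). $\square$

For the graph modulo 6, which is far from asymptotic, the main term of (12) is $\frac{12}3\Phi(\sqrt2)=4\cdot\frac32\cdot\frac67=\frac{36}7\approx5.14$; the group around $\sqrt2$ has multiplicity 5.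

**Consequences.** Since $0\le\Phi\le\Phi(0)=\frac{2q}{q+1}<2$, we have $m(j)\le2n/D$ for large $D$. Since $\Phi(\vartheta_j)\ge c\sin^2\varphi_j\ge c/D^2$, we have $m(j)\ge cn/D^3>0$. So we can divide (11) by (12): the probability measures
$$\kappa_j=\frac1{m(j)}\sum_{\lambda\in\mathcal C_j}M_\lambda\,\delta_{\mu_\lambda}\ \text{ on }[-s,s]\ \text{ have }k\text{-th moments }m_k(\vartheta_j)+o(1)\ \text{ for each fixed }k,\text{ uniformly in }j. \tag{13}$$
In the graph modulo 6 the measure formed in this way at $\sqrt2$ is $\frac35\delta_{-1}+\frac25\delta_1$.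

Let $\omega$ be the *arcsine law* of $I$, the law of $2\sqrt q\cos\theta$ with $\theta$ uniform. The $\vartheta_j$ equidistribute with respect to $\omega$. As $\sum_jm(j)=n-2$, (12) gives $\int\Phi\,d\omega=1$, and $\nu_D:=\frac1n\sum_\lambda M_\lambda\delta_\lambda$ (sum over nontrivial $\lambda$) converges weakly to the probability measure $\nu:=\Phi\,\omega$. As $\Phi$ is not constant, $c_0:=\int\Phi^2\,d\omega-1>0$. As a function of $X=x^2\in[0,4q]$, $\Phi$ is strictly decreasing:
$$\frac{d\Phi}{dX}=-\frac\Delta2\cdot\frac{\Delta^2-4q}{(\Delta^2-X)^2}=-\frac\Delta2\cdot\frac{(q-1)^2}{(\Delta^2-X)^2},\qquad\Big|\frac{d\Phi}{dX}\Big|\ge\frac{(q-1)^2}{2\Delta^3}. \tag{14}$$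

## 5. Conjugate eigenvalues when $B=0$, and the obstruction when $B\ne0$

Suppose $s=0$. Then the clusters are single points, and we are almost done.

**Proposition 4 (the case $s=0$).** For $s=0$ the standing assumption is contradictory.

*Proof.* Now $\mu_\lambda=0$, so each nontrivial eigenvalue is a zero $\vartheta_j$ of $G_{D-1}$, and every $\vartheta_j$ is an eigenvalue, of multiplicity $m(j)=\frac nD\Phi(\vartheta_j)+O(nD^Cq^{-D/2})$. We have $\vartheta_1^2=2q+2q\cos\frac{2\pi}D$. By the irreducibility of cyclotomic polynomials its conjugates are the numbers $\vartheta_j^2=2q+2q\cos\frac{2\pi j}D$ with $\gcd(j,D)=1$. For $D\ge7$ there is such a $j$ with $1<j<D/2$, as Euler's function is then larger than 2. So $\vartheta_1$ is conjugate to $\vartheta_j$ or to $-\vartheta_j=\vartheta_{D-j}$. Conjugate eigenvalues have equal multiplicity and $\Phi$ is even, so $|\Phi(\vartheta_1)-\Phi(\vartheta_j)|=O(D^{C+1}q^{-D/2})$. But by (14) the left side is $\ge c|\vartheta_1^2-\vartheta_j^2|\ge c'/D^2$. $\square$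

For $s\ge1$ the same plan stops at one precise point: (12) gives the *sum* of the multiplicities in a cluster, and a cluster may contain several eigenvalues. This happens already in the graph modulo 6, where the 5 at $\sqrt2$ splits as $3+2$ between the eigenvalue $1$, with no conjugate but itself, and the eigenvalue $\sqrt3$. Nothing so far prevents a cluster from containing very many eigenvalues of very small multiplicity. And although the splitting is governed by the measures $\kappa_j$, hence by the functions $m_k$, these depend on the traces $\mathrm{tr}(F_l(A)B^k)$, about which we only know that they are bounded.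

What would suffice? If we knew that $M_\lambda\approx e\,\Phi(\lambda)\frac nD$, with a positive constant $e$ that is *the same for all conjugates of $\lambda$*, then conjugates would again have nearly the same $\Phi(\lambda)$, so nearly the same $\lambda^2$, and too many conjugates too close together contradict the integrality of a discriminant. Two shapes of $B$ show how such an $e$ might arise (only shapes; no such graphs are claimed to exist). If $B$ is the permutation matrix of an involution moving every vertex by more than $L$, then for $l\le L<g/2$ and odd $k$ we have $h_{l,k}=h_{l,1}=0$, so $m_k$ is tiny on $I$ for odd $k$, and $m_k=m_0=1$ for even $k$: every $\kappa_j$ is close to $\frac12\delta_1+\frac12\delta_{-1}$, and $e=\frac12$. If $B=A$, then $\mu_\lambda=\lambda$ and $\kappa_j$ is concentrated near $\vartheta_j$: one atom, which moves with $j$ along the curve $y=t$. In both cases $\kappa_j$ resembles the eigenvalue distribution of a symmetric matrix depending polynomially on $t=\vartheta_j$, namely $B$ itself in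 the first case and $t\cdot\mathrm{Id}$ in the second.

The proof has four parts. Section 6 shows that a positive proportion of the spectrum consists of eigenvalues of multiplicity comparable to $n/D$. Section 7 shows that the $m_k(t)$ are approximately the moments of an integer matrix polynomial $\mathfrak B(t)$. Section 8 deduces that in the limit the atoms of $\kappa_t$ lie on algebraic curves $H(t,y)=0$ and have constant mass $e_H$ along each curve. Section 9 transfers this to multiplicities and concludes as just described. None of this needs $s\ge1$: for $s=0$ we have $B=0$, $\mathfrak B=0$, $\kappa_t=\delta_0$, and statements about distinct eigenvalues in one cluster are vacuous.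

## 6. Logarithmic energy forces large multiplicities

We recall two facts from potential theory. The capacity of an interval is a quarter of its length, so for every probability measure $\rho$ on $I$
$$\iint\log|x-y|\,d\rho(x)\,d\rho(y)\le\log\mathrm{cap}(I)=\tfrac12\log q. \tag{15}$$
For every $a\in\mathbb C$,
$$\int\log|x-a|\,d\omega(x)\ge\tfrac12\log q. \tag{16}$$
For (16), write $a=\sqrt q(w+1/w)$ with $|w|\ge1$. Then $|a-2\sqrt q\cos\theta|=\sqrt q\,|w|\,|1-e^{i\theta}/w|\,|1-e^{-i\theta}/w|$, and by Jensen's formula the last two factors have logarithmic mean $0$; so the integral is $\frac12\log q+\log|w|$. We use (16) in Section 8.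

**Lemma 5.** $\displaystyle\liminf\frac D{n^2}\sum_\lambda M_\lambda^2\ge c_0$, the sum over distinct nontrivial $\lambda$.

The reason is a competition. If the multiplicity of each cluster were spread over many distinct eigenvalues, there would be many pairs at the exponentially small distance $q^{-D/2}$, too many for integrality.

*Proof.* Over ordered pairs of distinct nontrivial eigenvalues,
$$\prod_{\lambda\ne\lambda'}|\lambda-\lambda'|^{M_\lambda M_{\lambda'}}=\prod_f|\mathrm{disc}f|^{M_f^2}\prod_{f\ne f'}|\mathrm{Res}(f,f')|^{M_fM_{f'}}\ge1,$$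
since discriminants of irreducible integer polynomials and resultants of distinct ones are nonzero integers. Take logarithms. For distinct $\lambda,\lambda'$ in the same cluster, (7) gives $\log|\lambda-\lambda'|\le-\frac D2\log q+C$; the total weight of these ordered pairs is $\sum_jm(j)^2-\sum_\lambda M_\lambda^2$. For different clusters use $\log|\lambda-\lambda'|\le\frac12\log((\lambda-\lambda')^2+\delta^2)$ with $0<\delta<1$. Complete this last sum by the pairs in the same cluster, equal ones included; each new term is $\ge\log\delta$, so this costs at most $\log\frac1\delta$ per pair. Altogether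
$$\frac{\sum_jm(j)^2-\sum_\lambda M_\lambda^2}{n^2}\Big(\frac D2\log q-C\Big)\le\iint\tfrac12\log\left((x-y)^2+\delta^2\right)d\nu_D\,d\nu_D+\frac{\sum_jm(j)^2}{n^2}\log\frac1\delta. \tag{17}$$
As $m(j)\le2n/D$, we have $\sum_jm(j)^2\le2n^2/D$ and the last term tends to $0$. Let $D\to\infty$, using $\nu_D\to\nu$, and then $\delta\to0$, using monotone convergence: the right side tends to $\iint\log|x-y|\,d\nu\,d\nu\le\frac12\log q$ by (15). Hence $\limsup\frac D{n^2}\left(\sum_jm(j)^2-\sum_\lambda M_\lambda^2\right)\le1$. By (12) and equidistribution $\frac D{n^2}\sum_jm(j)^2\to\int\Phi^2\,d\omega=1+c_0$. Subtract. $\square$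

## 7. The local structure of $B$

Put $C_0=\max\left(1,2s(s+1)q^{s/2}\right)$.

**Proposition 6.** For every $K\ge2$ and $\varepsilon>0$, for large $D$ there is a symmetric matrix $\mathfrak B(t)=\sum_{j=0}^sF_j(t)B_j$, with $B_j$ nonnegative integer symmetric $n\times n$ matrices, such that for all $t\in I$: $\|\mathfrak B(t)\|\le C_0$ and $\left|\frac1n\mathrm{tr}\,\mathfrak B(t)^k-m_k(t)\right|\le\varepsilon$ for $0\le k\le K$.

We shall see that near almost every vertex $u$ the row $B(u,\cdot)$ is a sum of a few "radial" pieces $\sum_jk_jF_j(A)(y,\cdot)$ around centers $y$, and that these centers move isometrically with $u$. The matrix $B_j$ records $k_j$ at $(u,y)$. If $B$ is a permutation matrix of an involution with large displacements, as in Section 5, then $B_0=B$ and $\mathfrak B(t)=B$; if $B=A$, the row $B(u,\cdot)$ is the sphere of radius 1 around $u$, so $B_1=\mathrm{Id}$ and $\mathfrak B(t)=F_1(t)\mathrm{Id}=t\,\mathrm{Id}$.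

Fix $K\ge2$. Let $Z=(\mathrm{Id}+B)^K$. This is a nonnegative integer symmetric matrix that commutes with $A$, has row sums $\tau=(1+s)^K$, and satisfies $Z\ge B^k$ entrywise for $k\le K$. The *density* of $X\subset V$ is $|X|/n$.

### 7.1 A gap in the distances that $Z$ connects

The purpose is to find a scale $R$ at which $Z$ connects almost no vertices at distances between $R$ and $R^3$.

**Lemma 7.** For every $R_1$ (a multiple of 8, $R_1^3\ge60$) there is $R_{\max}=R_{\max}(R_1,K,q,s)$ such that for large $D$ there is $R\in[R_1,R_{\max}]$, a multiple of 8, for which $\mathrm{Bad}_0=\{u:\exists w,\ Z(u,w)>0,\ R<d(u,w)\le R^3\}$ has density $\le q^{-R^3}$.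

*Proof.* Put $R_{i+1}=6R_i^3$, $R_{\max}=R_{6\tau+1}$, and let $D$ be so large that $g>100R_{\max}^3$. For $1\le a\le b$ let $X(a,b)=\{u:\exists w,\ Z(u,w)>0,\ a\le d(u,w)\le b\}$, with density $\alpha(a,b)$. All distances below are at most $7R_{\max}^3<g/4$, so we argue in trees.

**Step 1 (a pair spreads away from itself).** Let $u\in X(a,b)$ with witness $w$, $d=d(u,w)\ge1$, and let $u'\sim u$ be off the geodesic from $u$ to $w$. Since $Z$ commutes with $A$, $\sum_{w''\sim w}Z(u',w'')=(ZA)(u',w)=(AZ)(u',w)\ge Z(u,w)>0$. So some $w''\sim w$ has $Z(u',w'')>0$. Here $d(u',w)=d+1$, so $d(u',w'')\in\{d,d+2\}$, and since $d\ge1$ the geodesic from $u'$ to $w''$ starts with the edge $u'u$. So $u'\in X(a,b+2)$, and the step can be repeated with $u'$ and its $q$ neighbors other than $u$. Iterating $m$ times: all $q^m$ vertices at distance $m$ from $u$ whose geodesic from $u$ does not start toward $w$ lie in $X(a,b+2m)$.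

**Step 2 (spreading forces growth of density).** Let $X=X(a,b)$, $X'=X(a,b+2m)$ have densities $\alpha,\alpha'$. By Step 1, $q^m|X|\le\langle1_X,F_m(A)1_{X'}\rangle$. Decompose spectrally. The eigenvalues $\pm\Delta$ contribute at most $2(q+1)q^{m-1}|X||X'|/n\le3q^m|X||X'|/n$, the others at most $2(m+1)q^{m/2}\sqrt{|X||X'|}$ by (2). Dividing by $q^mn$, $\alpha\le3\alpha\alpha'+2(m+1)q^{-m/2}\sqrt{\alpha\alpha'}$. If $\alpha'<\frac16$, then $\frac\alpha2\le2(m+1)q^{-m/2}\sqrt{\alpha\alpha'}$, that is $\alpha'\ge\alpha q^m/(16(m+1)^2)$. For $m=30$ we have $q^{m/2}\ge2^{15}\ge16\cdot31^2$, so $\alpha'\ge\min(\frac16,q^{15}\alpha)$. Repeating this, and as $\alpha(a,\cdot)$ is increasing,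
$$\alpha(a,b+60i)\ge\min\left(\tfrac16,\,q^{15i}\alpha(a,b)\right). \tag{18}$$

**Step 3 (pigeonhole over scales).** If $\alpha(R_i+1,R_i^3)>q^{-R_i^3}$, use (18) with $\lceil R_i^3/15\rceil$ iterations. The range is extended by at most $4R_i^3+60\le5R_i^3$, so $\alpha(R_i+1,R_{i+1})\ge\frac16$. The intervals $[R_i+1,R_{i+1}]$ are disjoint and each $u$ has at most $\tau$ vertices $w$ with $Z(u,w)>0$, so $\sum_i\alpha(R_i+1,R_{i+1})\le\tau$, and this happens for at most $6\tau$ indices. So $R=R_i$ works for some $i\le6\tau+1$. All $R_i$ are multiples of 8. $\square$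

From now on, $R_1$ is as large as needed in terms of $q,s,K$ (so that all inequalities below between fixed polynomial expressions in $R$ hold for $R\ge R_1$), $R$ is as in Lemma 7, $N=R^2$, and $D$ is so large that $g>100R_{\max}^3$ and $D-2\ge R_{\max}^3$. As $20N<25R^3<g/4$, balls of radius $20N$ are trees in the sense of Section 3.

Write $S_x=\{v:B(x,v)>0\}$; this set has at most $s$ elements and is monochromatic. Let $T_0(u)=\{u\}$ and
$$T_{i+1}(u)=\bigcup_{x\in T_i(u)}\ \bigcup_{x'\in\{x\}\cup S_x}\mathrm{Ball}_{10N}(x').$$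
So $T_i(u)$ is the image of $u$ under the $i$-th power of a reflexive relation; in particular $T_i(u)\subset T_{i+1}(u)=\bigcup_{x\in T_1(u)}T_i(x)$. We have $|\mathrm{Ball}_r|\le1+\frac{q+1}{q-1}(q^r-1)\le3q^r$, and $x'\in S_x$ is equivalent to $x\in S_{x'}$. So for $Y\subset V$ the set $\{x:T_1(x)\cap Y\ne\emptyset\}$ has at most $3(1+s)q^{10N}|Y|$ elements. By induction,
$$\{u:T_i(u)\cap\mathrm{Bad}_0\ne\emptyset\}\ \text{ has density }\le\left(3(1+s)q^{10R^2}\right)^iq^{-R^3}. \tag{19}$$

**Definition.** A vertex $u$ is *good* if $T_2(u)\cap\mathrm{Bad}_0=\emptyset$, and *excellent* if $T_{K+3}(u)\cap\mathrm{Bad}_0=\emptyset$.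

By (19), the density of non-excellent vertices tends to $0$ as $R_1\to\infty$: the exponent $R^3$ beats $10(K+3)R^2$. This is why the gap had to reach up to $R^3$.

### 7.2 Rigidity of the supports $S_x$

For $m<g/2$ we have two transport rules:

* **(P)** if $d(x,x')=m$ and $v\in S_x$, there is $v'\in S_{x'}$ with $d(v,v')=m$;
* **(P′)** if $w\in S_x$ and $d(w,v)=m$, there is $y$ with $d(x,y)=m$ and $v\in S_y$.

Indeed $F_m(A)B=BF_m(A)$ and all entries are nonnegative. For (P), $0<B(x,v)\le(F_m(A)B)(x',v)=\sum_{v'}B(x',v')F_m(A)(v',v)$. For (P′), $0<B(x,w)\le(BF_m(A))(x,v)=\sum_yF_m(A)(x,y)B(y,v)$.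

**Definition.** Let $u$ be good and $x\in\mathrm{Ball}_N(u)$. For $v,v'\in S_x$ we have $Z(v,v')\ge B^2(v,v')\geq B(v,x)B(x,v')>0$, and $v\in T_1(x)\subset T_2(u)$, so $v\notin\mathrm{Bad}_0$ and $d(v,v')\le R$ or $d(v,v')>R^3$. As $2R\le R^3$, "$d\le R$" is an equivalence relation on $S_x$. Its classes are the *classes of $S_x$*.

For example, if $S_u$ consists of $\mathrm{Sph}_1(y_1)$ and one more vertex $y_2$ very far away, these are its two classes. The lemma says that all classes look like this: they contain a full sphere and are radial.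

**Lemma 8.** Let $u$ be good and $Y$ a class of $S_u$. There are $0\le h\le s$, a vertex $y$, nonnegative integers $k_0,\dots,k_h$ with $k_h\ge1$ (put $k_i=0$ for $i>h$), and an isometry $\varphi$ of $\mathrm{Ball}_{N/8}(u)$ onto $\mathrm{Ball}_{N/8}(y)$, $\varphi(u)=y$, such that $B(x,v)=k_{d(\varphi(x),v)}$ for all $x\in\mathrm{Ball}_{N/8}(u)$, $v\in\mathrm{Ball}_N(y)$. For each such $x$, $\{v\in\mathrm{Ball}_N(y):B(x,v)>0\}$ is a class of $S_x$; it contains $\mathrm{Sph}_h(\varphi(x))$ and lies in $\mathrm{Ball}_h(\varphi(x))$. For $x=u$ this class is $Y$.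

*Proof.* **Step 0 (follow the class $Y$ as $u$ moves).** Fix $y_0\in Y$ and for $x\in\mathrm{Ball}_N(u)$ let $Y_x=S_x\cap\mathrm{Ball}_{5N}(y_0)$. If $v\in Y_x$, (P) gives $w\in S_u$ with $d(v,w)=d(u,x)\le N$; so $d(w,y_0)\le6N\le R^3$, hence $d(w,y_0)\le R$ and $d(v,y_0)\le N+R\le2N$. So $Y_x\subset\mathrm{Ball}_{2N}(y_0)$; its diameter is at most $4N\le R^3$, hence at most $R$. By (P) applied to $y_0\in S_u$, $Y_x\ne\emptyset$. As $5N\le R^3$, $Y_u=Y$. And $Y_x$ is a class of $S_x$, because an element of $S_x$ within $R$ of $Y_x$ lies in $\mathrm{Ball}_{2N+R}(y_0)\subset\mathrm{Ball}_{5N}(y_0)$. If $v\in Y_x$ and $x'\in\mathrm{Ball}_N(u)$, the $v'$ from (P) satisfies $d(v',y_0)\le2N+2N$, so $v'\in Y_{x'}$. Thus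
$$\forall x,x'\in\mathrm{Ball}_N(u)\ \ \forall v\in Y_x\ \ \exists v'\in Y_{x'}:\quad d(v,v')=d(x,x'). \tag{20}$$
Everything takes place inside $\mathrm{Ball}_{2N}(u)$ and $\mathrm{Ball}_{20N}(y_0)$, which are trees.

**Step 1 (each $Y_x$, $x\in\mathrm{Ball}_{N/2}(u)$, contains the sphere bounding its hull).** Distances in $Y_x$ are even. Let $\mathrm{diam}\,Y_x=2h$, $h=h(x)$, and let $z=:\varphi(x)$ be the midpoint of a diametral path. Every point of $Y_x$ lies in a branch at $z$ different from that of one of the two ends, so its distance to that end is its distance to $z$ plus $h$; hence $Y_x\subset\mathrm{Ball}_h(z)$. If $h\ge1$, points of $Y_x$ at depth $h$ (distance $h$ from $z$) occur in at least two branches at $z$. Let $\mathcal K$ be the convex hull of $Y_x$, the union of the geodesics between its points; then $\mathcal K\subset\mathrm{Ball}_h(z)$ and $\mathrm{diam}\,\mathcal K\le2h\le R$. The claim is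
$$\mathcal K=\mathrm{Ball}_h(z),\qquad\mathrm{Sph}_h(z)\subset Y_x.$$
It is trivial for $h=0$; let $h\ge1$.

An *exit* of $Y_x$ is a pair $(p,p_+)$ with $p\in\mathcal K$, $p_+\sim p$, $p_+\notin\mathcal K$. A vertex is *beyond* $p_+$ if its geodesic to $p$ passes through $p_+$. Write $\mathrm{dist}_p(Y')=\{d(p,w):w\in Y'\}$ for a set $Y'$ of vertices, and call maximum minus minimum its *spread*. For $Y'=\mathrm{Sph}_1(z)$ all exits are at points of $Y'$, where $\mathrm{dist}_p(Y')=\{0,2\}$ has spread 2. For $Y'=\{a,b\}$, two neighbors of $z$, there are exits at $a$ with $\mathrm{dist}_a(Y')=\{0,2\}$, spread 2, but also exits at $z$ with $\mathrm{dist}_z(Y')=\{1\}$, spread 0. We show that the spread is the same at all exits, which excludes the second kind of set.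

Let $m=N/4>10R$. Given an exit, pick $w\in Y_x$ and $v$ beyond $p_+$ with $d(p,v)=m-d(w,p)$, so $d(w,v)=m$. By (P′) there is $y$ with $d(x,y)=m$, $v\in S_y$. Then $y\in\mathrm{Ball}_N(u)$, and as $d(v,y_0)\le m+2N\le5N$, $v\in Y_y$. As $d(v,p)\ge m-R>R\ge\mathrm{diam}\,Y_y$, no geodesic from $v$ to a point of $Y_y$ meets $p$, so all of $Y_y$ lies beyond $p_+$. Hence $d(v',w')=d(v',p)+d(p,w')$ for $v'\in Y_y$, $w'\in Y_x$. Now (20), in both directions between $x$ and $y$, says that each $v'$ has a $w'$, and each $w'$ a $v'$, with $d(v',w')=m$; so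
$$\mathrm{dist}_p(Y_y)=m-\mathrm{dist}_p(Y_x).$$
For a different exit $(p',p'_+)$ with corresponding $y'$ we get $\mathrm{dist}_{p'}(Y_{y'})=m-\mathrm{dist}_{p'}(Y_x)$. The path from $v\in Y_y$ to $p$, through $\mathcal K$ to $p'$, and on to $v'\in Y_{y'}$ is non-backtracking (also if $p=p'$, as then $p_+\ne p'_+$), so $d(v,v')=d(v,p)+d(p,p')+d(p',v')$. By (20) in both directions between $y$ and $y'$, $\mathrm{dist}_{p'}(Y_{y'})=d(y,y')-d(p,p')-\mathrm{dist}_p(Y_y)$. All these relations preserve spreads. So the spread of $\mathrm{dist}_p(Y_x)$ is the same number $w_0$ for all exits.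

For an exit $(p,p_+)$, some depth-$h$ point of $Y_x$ lies in a branch at $z$ not containing $p$, so $\max\mathrm{dist}_p(Y_x)=d(p,z)+h$. A depth-$h$ point $p\in Y_x$ belongs to exits (its neighbors of depth $h+1$ are outside $\mathcal K$), with maximum $2h$ and minimum $0$; so $w_0=2h$. Thus each exit satisfies $d(p,z)+h-d(p,Y_x)=2h$, whence $d(p,z)=h+d(p,Y_x)\ge h$. As $p\in\mathrm{Ball}_h(z)$, this forces $d(p,z)=h$ and $p\in Y_x$. So every vertex of $\mathcal K$ of depth $<h$ has all its neighbors in $\mathcal K$. As $z\in\mathcal K$, $\mathcal K=\mathrm{Ball}_h(z)$; each vertex of depth $h$ belongs to an exit, so it is in $Y_x$. The claim is proved.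

Consequently, if $h\ge1$, $(q+1)q^{h-1}\le|S_x|\le s$; as $(q+1)q^{h-1}\ge3\cdot2^{h-1}\ge h$, we get $h\le s$.

**Step 2 (the map $x\mapsto\varphi(x)$ is an isometry).** First let $x,y\in\mathrm{Ball}_{N/2}(u)$ with $m=d(x,y)\ge4R$, and write $z=\varphi(x)$, $z'=\varphi(y)$, $h=h(x)$, $h'=h(y)$. By (20) and $\mathrm{diam}\,Y_y\le R$, all distances between $Y_x$ and $Y_y$ are $\ge m-R\ge3R$. Vertices of a hull are within $R$ of the set. So $Y_y$ has distance $\ge2R$ from the hull of $Y_x$, the two hulls are disjoint, and $Y_y$ lies with its hull beyond a single exit $(p,p_+)$ of $Y_x$. By Step 1, $d(p,z)=h$ and $p\in Y_x$ (for $h=0$ this is trivial). As in Step 1, $\mathrm{dist}_p(Y_y)=m-\mathrm{dist}_p(Y_x)$, and $\mathrm{dist}_p(Y_x)$ has minimum $0$ and maximum $2h$. On the other hand $\mathrm{Sph}_{h'}(z')\subset Y_y\subset\mathrm{Ball}_{h'}(z')$, and $p$ is outside $\mathrm{Ball}_{h'}(z')$, the hull of $Y_y$. So $\mathrm{dist}_p(Y_y)$ has minimum $d(z',p)-h'$ and maximum $d(z',p)+h'$. Comparing, $h'=h$ and $d(z',p)=m-h$. Hence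 $d(z,z')=d(z,p)+d(p,z')=m$.

Now let $x,y\in\mathrm{Ball}_{N/4}(u)$ be distinct, $m=d(x,y)$. Extend the geodesic $xy$ by $4R\le N/4$ at both ends to $x_-,y_+\in\mathrm{Ball}_{N/2}(u)$. By the first part $h(x)=h(x_-)=h(y)$, and $d(\varphi x_-,\varphi y_+)=m+8R$, $d(\varphi x_-,\varphi x)=4R$, $d(\varphi x,\varphi y_+)=m+4R$, $d(\varphi x_-,\varphi y)=m+4R$, $d(\varphi y,\varphi y_+)=4R$. So $\varphi x,\varphi y$ lie on the geodesic from $\varphi x_-$ to $\varphi y_+$ at positions $4R$ and $4R+m$, and $d(\varphi x,\varphi y)=m$. Thus $h$ is constant and $\varphi$ is isometric on $\mathrm{Ball}_{N/4}(u)$. Comparing cardinalities, it maps $\mathrm{Ball}_r(u)$ onto $\mathrm{Ball}_r(\varphi(u))$ for $r\le N/4$. Put $y=\varphi(u)$. As $y_0\in Y=Y_u\subset\mathrm{Ball}_h(y)$, $d(y,y_0)\le s$.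

**Step 3 (the values of $B$ are radial).** For $x,\hat x\in\mathrm{Ball}_{N/4}(u)$ put $\beta(x,\hat x)=B(x,\varphi(\hat x))$. If this is positive, then $\varphi(\hat x)\in S_x$ is within $N/4+s\le5N$ of $y_0$, so $\varphi(\hat x)\in Y_x\subset\mathrm{Ball}_h(\varphi(x))$. As $\mathrm{Sph}_h(\varphi(x))\subset Y_x$ and $S_x$ is monochromatic, we conclude that $\beta(x,\hat x)=0$ if $d(x,\hat x)>h$ or $d(x,\hat x)\not\equiv h\pmod2$. The neighbors of $\varphi(\hat x)$ are the images of the neighbors of $\hat x$, so $AB=BA$ gives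
$$\sum_{x'\sim x}\beta(x',\hat x)=\sum_{\hat x'\sim\hat x}\beta(x,\hat x')\qquad\left(x,\hat x\in\mathrm{Ball}_{N/4-1}(u)\right). \tag{21}$$
We show by downward induction on $j=h,h-2,\dots\ge0$ that $\beta(x,\hat x)$ is a constant $k_j$ for all $x,\hat x$ at distance $j$ in a ball about $u$, whose radius shrinks by at most $j+2$ at step $j$. Suppose this is known for larger indices on $\mathrm{Ball}_\rho(u)$; at the start, $\rho=N/4$ and $k_{h+2}=0$.

For a path $a_0,\dots,a_{j+1}$ in $\mathrm{Ball}_{\rho-1}(u)$ apply (21) at $(a_0,a_{j+1})$. On each side $q$ of the terms have distance $j+2$; they all equal $k_{j+2}$ and cancel. What remains is the *shift invariance* $\beta(a_1,a_{j+1})=\beta(a_0,a_j)$. If $j=0$, this says $\beta(a_1,a_1)=\beta(a_0,a_0)$ for adjacent vertices, which is the assertion on $\mathrm{Ball}_{\rho-1}(u)$.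

Let $j\ge1$; call $\beta(a_0,a_j)$ the value of the directed path $a_0,\dots,a_j$. Let $a\in\mathrm{Ball}_{\rho-2-j}(u)$ have neighbors $c_1,\dots,c_\Delta$. A directed path of length $j$ ending at $a$ via $c_i$, followed by one starting at $a$ via $c_k$ with $k\ne i$, is a path of length $2j$ in $\mathrm{Ball}_{\rho-1}(u)$; shifting $j$ times, the two parts have the same value. The graph $K_{\Delta,\Delta}$ minus a perfect matching is connected, as $\Delta\ge3$, so all paths of length $j$ ending or starting at $a$ have one value $V(a)$. If $a\sim a'$ are both in $\mathrm{Ball}_{\rho-2-j}(u)$, one shift along a path $a,a',\dots$ of length $j+1$, which stays in $\mathrm{Ball}_{\rho-1}(u)$, gives $V(a)=V(a')$. So $V$ is a constant $k_j$ on $\mathrm{Ball}_{\rho-2-j}(u)$, which proves the induction step.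

The total loss of radius is at most $(s+1)(s+2)$. So for $R$ large $\beta(x,\hat x)=k_{d(x,\hat x)}$ on $\mathrm{Ball}_{N/8+s}(u)$, where $k_i=0$ for $i>h$ or $i\not\equiv h$. We have $k_h\ge1$ because $\mathrm{Sph}_h(y)\subset Y_u$.

**Step 4 (conclusion).** Let $x\in\mathrm{Ball}_{N/8}(u)$. Since $\mathrm{Ball}_N(y)\subset\mathrm{Ball}_{5N}(y_0)$ and $Y_x\subset\mathrm{Ball}_h(\varphi(x))\subset\mathrm{Ball}_N(y)$, we have $S_x\cap\mathrm{Ball}_N(y)=Y_x$. This is a class of $S_x$, contains $\mathrm{Sph}_h(\varphi(x))$, lies in $\mathrm{Ball}_h(\varphi(x))$, and equals $Y$ if $x=u$. Let $v\in\mathrm{Ball}_N(y)$. If $d(\varphi(x),v)>h$, then $v\notin Y_x$ and $B(x,v)=0=k_{d(\varphi(x),v)}$. If $d(\varphi(x),v)\le h$, then $v\in \mathrm{Ball}_{N/8+s}(y)$, so $v=\varphi(\hat x)$ with $\hat x\in\mathrm{Ball}_{N/8+s}(u)$, and $B(x,v)=\beta(x,\hat x)=k_{d(x,\hat x)}=k_{d(\varphi(x),v)}$. $\square$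

### 7.3 The matrices $B_j$

In Lemma 8 the vertex $y$ is determined by $Y$ as its tree center, since $\mathrm{Sph}_h(y)\subset Y\subset\mathrm{Ball}_h(y)$ and $2h=\mathrm{diam}\,Y$; and $k_j=B(u,v)$ whenever $d(y,v)=j\le h$. We call $y$ the *center* and the $k_j$ the *coefficients* of the class. Distinct classes of $S_u$ have distinct centers, since points of classes with the same center are at distance $\le2s\le R$. For the class $\mathrm{Sph}_1(y_1)$, on which $B(u,\cdot)=1$, the center is $y_1$, $h=1$, $k_0=0$, $k_1=1$.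

**Definition.** For good $u$ and each class of $S_u$ with center $y$ and coefficients $k_j$, put $B_j^0(u,y)=k_j$; all other $B_j^0(u,\cdot)$ are $0$. Let $B_j(u,y)=B_j^0(u,y)$ if $u,y$ are both good, and $0$ otherwise ($0\le j\le s$).

The function $v\mapsto\sum_jk_jF_j(A)(y,v)$ has the value $k_{d(y,v)}$ (zero if $d(y,v)>h$). By Lemma 8 with $x=u$, it equals $B(u,v)$ on the class and $0$ elsewhere. So for good $u$
$$B(u,\cdot)=\sum_{j,y}B_j^0(u,y)\,F_j(A)(y,\cdot). \tag{22}$$

**Lemma 9.** The $B_j$ are nonnegative integer symmetric matrices, and $\mathfrak B(t)=\sum_{j=0}^sF_j(t)B_j$ satisfies $\|\mathfrak B(t)\|\le C_0$ on $I$.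

*Proof.* For symmetry, let $u,y$ be good and $y$ a center for $u$, with $h,k_j,\varphi$ as in Lemma 8. For $x\in\mathrm{Ball}_{N/8}(u)$, $B(y,x)=B(x,y)=k_{d(\varphi(x),y)}=k_{d(x,u)}$. So $Q=S_y\cap\mathrm{Ball}_{N/8}(u)=\{x\in\mathrm{Ball}_h(u):k_{d(x,u)}>0\}$; it contains $\mathrm{Sph}_h(u)$ and lies in $\mathrm{Ball}_h(u)$. Its diameter is $\le2s\le R$, and an element of $S_y$ within $R$ of $Q$ lies in $\mathrm{Ball}_{R+h}(u)\subset\mathrm{Ball}_{N/8}(u)$, hence in $Q$. So $Q$ is a class of $S_y$, with center $u$ and coefficients $k_j$, i.e. $B_j^0(y,u)=k_j=B_j^0(u,y)$. In particular $u$ is then a center for $y$, so for good $u,y$ each is a center for the other or neither is.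

For the norm, $\sum_jk_j\le\sum_{v\in Y}B(u,v)$ for each class $Y$, because each $k_j$ occurs as the value of $B(u,\cdot)$ at distance $j$ from the center. So the row sums of $\sum_jB_j$ are $\le s$, and by (2) the absolute row sums of the symmetric matrix $\mathfrak B(t)$ are $\le s\max_{j\le s}|F_j(t)|\le C_0$. $\square$

### 7.4 Traces

**Lemma 10.** If $T_{k+2}(u)\cap\mathrm{Bad}_0=\emptyset$, then
$$B^k(u,\cdot)=\sum_{j_1,\dots,j_k}\sum_y(B_{j_1}\cdots B_{j_k})(u,y)\,(F_{j_1}\cdots F_{j_k})(A)(y,\cdot). \tag{23}$$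

*Proof.* Induction on $k$; $k=0$ is trivial. Suppose $T_{k+3}(u)\cap\mathrm{Bad}_0=\emptyset$. Then $u$ is good. Each center $y$ for $u$ is within $s\le10N$ of $S_u$, so $y\in T_1(u)$; hence $T_{k+2}(y)\subset T_{k+3}(u)$ misses $\mathrm{Bad}_0$, $y$ is good, and $B_j^0(u,y)=B_j(u,y)$. By (22), and because $B$ commutes with $A$, with unit vectors $e_u$,
$$e_u^TB^{k+1}=\sum_{j,y}B_j(u,y)\,e_y^TF_j(A)B^k=\sum_{j,y}B_j(u,y)\,e_y^TB^kF_j(A).$$
Insert (23) for $y$. $\square$

**Lemma 11.** If $u$ is excellent, $k\le K$ and $(B_{j_1}\cdots B_{j_k})(u,y)>0$, then $y=u$ or $d(u,y)\ge R^3-Ks$.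

*Proof.* Let $k\ge1$; for $k=0$ we have $y=u$.

**Step 1 (a local isometry moving $u$ to $y$).** Take a chain $u=y_0,\dots,y_k=y$ with $B_{j_i}(y_{i-1},y_i)>0$; these vertices are good. Let $\varphi_i:\mathrm{Ball}_{N/8}(y_{i-1})\to\mathrm{Ball}_{N/8}(y_i)$ be the isometry of Lemma 8 for $y_{i-1}$ and the class with center $y_i$, and $\gamma=\varphi_k\circ\dots\circ\varphi_1$. Let $x\in\mathrm{Ball}_{N/8}(u)$, $x_0=x$ and $x_i=\varphi_i\cdots\varphi_1(x)$. Then $y_i\in T_i(u)$, $x_i\in\mathrm{Ball}_{N/8}(y_i)\subset T_{i+1}(u)$ and $T_2(x_i)\subset T_{i+3}(u)\subset T_{K+3}(u)$, so all $x_i$ are good. By Lemma 8 for $y_{i-1}$, $S_{x_{i-1}}$ has a class that contains $\mathrm{Sph}_h(x_i)$ and lies in $\mathrm{Ball}_h(x_i)$, so its center is $x_i$, with the same coefficients as the class of $S_{y_{i-1}}$ with center $y_i$. So $B_{j_i}(x_{i-1},x_i)=B_{j_i}(y_{i-1},y_i)>0$, and $(B_{j_1}\cdots B_{j_k})(x,\gamma x)>0$ for every $x\in\mathrm{Ball}_{N/8}(u)$.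

**Step 2 (the gap applies to $d(x,\gamma x)$).** Since $x\in T_1(u)$, $T_{k+2}(x)\subset T_{k+3}(u)\subset T_{K+3}(u)$, so (23) holds at $x$. All its terms are nonnegative, and the row $(F_{j_1}\cdots F_{j_k})(A)(\gamma x,\cdot)$ is nonzero and supported in $\mathrm{Ball}_{Ks}(\gamma x)$. So there is $v$ with $B^k(x,v)>0$ and $d(v,\gamma x)\le Ks$. As $Z(x,v)>0$ and $x\notin\mathrm{Bad}_0$, we get $d(x,\gamma x)\le R+Ks$ or $d(x,\gamma x)\ge R^3-Ks$.

**Step 3 (a short displacement of $u$ is zero).** For adjacent $x,x'$ the numbers $d(x,\gamma x)$, $d(x',\gamma x')$ differ by at most 2, and $R+Ks+2<R^3-Ks$. So if $d(u,\gamma u)<R^3-Ks$, then $d(x,\gamma x)\le R+Ks$ on all of $\mathrm{Ball}_{N/8}(u)$. Suppose then $\gamma u\ne u$. As $\Delta\ge3$, there is a neighbor $e$ of $u$ not on the geodesic from $u$ to $\gamma u$ and with $\gamma e$ not on the geodesic from $\gamma u$ to $u$; each condition excludes one neighbor. For $x$ at distance $r=N/8$ from $u$ with geodesic through $e$, the path from $x$ via $e,u,\gamma u,\gamma e$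 to $\gamma x$ is non-backtracking of length $2r+d(u,\gamma u)<g/2$, hence a geodesic, and $d(x,\gamma x)=N/4+d(u,\gamma u)>R+Ks$, a contradiction. So $y=\gamma u=u$. $\square$

*Proof of Proposition 6.* Let $L=R^3/2$; then $L<g/2$ and $L\le D-2$. Let $u$ be excellent, $k\le K$. We weight the row $B^k(u,\cdot)$ by $\sigma_{d(u,w)}(t)$ over $d(u,w)\le L$. For such $w$ only $y=u$ contributes to $B^k(u,w)$ in (23): any other $y$ has $d(u,y)\ge R^3-Ks$, and then $d(y,w)\ge R^3-Ks-L>Ks$. For a polynomial $F=\sum_lp_lF_l$ of degree $\le Ks\le L$,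
$$\sum_{d(u,w)\le L}F(A)(u,w)\,\sigma_{d(u,w)}(t)=\sum_lp_l|\mathrm{Sph}_l(u)|\,\sigma_l(t)=\sum_lp_lF_l(t)=F(t),$$
as $|\mathrm{Sph}_l(u)|=F_l(\Delta)$. Taking $F=F_{j_1}\cdots F_{j_k}$,
$$\sum_{d(u,w)\le L}B^k(u,w)\sigma_{d(u,w)}(t)=\sum_{j_1,\dots,j_k}(B_{j_1}\cdots B_{j_k})(u,u)F_{j_1}(t)\cdots F_{j_k}(t)=\left(\mathfrak B(t)^k\right)(u,u). \tag{24}$$
Now average over $u$. The average of the left side over all $u\in V$ is $\sum_{l\le L}h_{l,k}\sigma_l(t)$, since $F_l(A)(u,w)=1$ exactly when $d(u,w)=l$; that of the right side is $\frac1n\mathrm{tr}\,\mathfrak B(t)^k$. At non-excellent vertices (24) may fail, but the two sides are bounded by $Cs^k$ and $C_0^k$; so this changes the averages by at most (density of non-excellent vertices)$\cdot(Cs^k+C_0^k)$. The terms $l>L$ of $m_k$ are at most $Cs^k\sum_{l>L}2(l+1)q^{-l/2}$. Both are $\le\varepsilon/2$ for all $k\le K$ if $R_1$ is large in terms of $q,s,K,\varepsilon$; then take $D$ large. With Lemma 9 this proves Proposition 6. $\square$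

## 8. Limit measures $\kappa_t$ and their atoms

**Step 1 (passing to the limit).** By Proposition 6, for each $K$ there is $D_K$, increasing in $K$, such that for $D\ge D_K$ a matrix $\mathfrak B$ exists for this $K$ and $\varepsilon=1/K$. Denote the graphs of the sequence by $\Gamma_i$, of order $n_i$, and mark all quantities by the index $i$. Using for $\Gamma_i$ the largest $K\le i$ with $D_K\le D$, we get, for all large $i$, matrices $\mathfrak B_i(t)$ with $\|\mathfrak B_i(t)\|\le C_0$ on $I$ and
$$\sup_{t\in I}\Big|\frac1{n_i}\mathrm{tr}\,\mathfrak B_i(t)^k-m_k^{(i)}(t)\Big|\to0\quad\text{for every fixed }k.$$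
Passing to a subsequence, $h^{(i)}_{l,k}\to h_{l,k}$ for all $l,k$. As $h^{(i)}_{l,k}\le Cs^k$ and $|\sigma_l|\le2(l+1)q^{-l/2}$ on $I$, $m_k^{(i)}\to m_k:=\sum_lh_{l,k}\sigma_l$ uniformly on $I$, and $m_k$ is continuous. (From now on $m_k$ is the limit function.) Let $\kappa_t^{(i)}$ be the eigenvalue distribution of $\mathfrak B_i(t)$, a probability measure on $[-C_0,C_0]$. Its moments converge to $m_k(t)$, so $\kappa^{(i)}_t\to\kappa_t$ weakly, where $\kappa_t$ is the probability measure on $[-C_0,C_0]$ with moments $m_k(t)$; and $t\mapsto\kappa_t$ is weakly continuous.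

For any family of continuous test functions $f$ on $[-C_0,C_0]\supset[-s,s]$ that is compact in the sup norm,
$$\sup_{j,f}\Big|\int f\,d\kappa_j-\int f\,d\kappa_{\vartheta_j}\Big|\to0. \tag{25}$$
For a polynomial $f$ this is (13) and the uniform convergence of the $m_k^{(i)}$; a compact family has a finite $\varepsilon$-net, and each member of the net is within $\varepsilon$ of a polynomial by Weierstrass.

**Step 2 (an energy inequality for $\mathfrak B_i$).** We repeat the argument of Lemma 5 with integer polynomials in place of integers. Factor $\det(y-\mathfrak B_i(t))=\prod_HH^{e_H^{(i)}}$ into distinct irreducible $H\in\mathbb Z[t,y]$, monic in $y$; let $d_H=\deg_yH$. For $t\in I$ the matrix is real symmetric, so the roots of $H(t,\cdot)$ are real and in $[-C_0,C_0]$. By Gauss's lemma the $H$ are irreducible and pairwise coprime over $\mathbb Q(t)$, so $\mathrm{disc}_yH$ and $\mathrm{Res}_y(H,H')$ for $H\ne H'$ are nonzero elements of $\mathbb Z[t]$. For $0\ne p\in\mathbb Z[t]$ we have $\int\log|p|\,d\omega\ge0$, by (16)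 for each root and because the leading coefficient has modulus $\ge1$.

List the eigenvalues of $\mathfrak B_i(t)$ as roots of the $H$, each root of $H$ listed $e_H^{(i)}$ times. Two entries are on the same *branch* if they come from the same root of the same $H$. (If $B$ is a permutation matrix of an involution without fixed points and $\mathfrak B=B$, then the $H$ are $y-1$ and $y+1$, with $e_H=n/2$ each, and there are two branches.) Sum $\int\log|\mathrm{disc}_yH|\,d\omega\ge0$ with weights $(e^{(i)}_H)^2$ and $\int\log|\mathrm{Res}_y(H,H')|\,d\omega\ge0$ with weights $e_H^{(i)}e_{H'}^{(i)}$ over ordered pairs: the integral over $\omega$ of the sum of $\log|y-y'|$ over ordered pairs of entries on different branches is $\ge0$. Each such logarithm is $\le\log2C_0$, and it is $\le\log\delta$ if $|y-y'|<\delta$. So the $\omega$-mean of the proportion (among all $n_i^2$ ordered pairs) of pairs on different branches with $|y-y'|<\delta$ is at most $\log(2C_0)/\log(1/\delta)$, for $0<\delta<1$. The pairs on the same branch have proportion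 $\sum_Hd_H(e^{(i)}_H/n_i)^2$. Hence
$$\int\kappa_t^{(i)}\otimes\kappa_t^{(i)}\left(|y-y'|<\delta\right)d\omega(t)\le\sum_Hd_H\Big(\frac{e_H^{(i)}}{n_i}\Big)^2+\frac{\log(2C_0)}{\log(1/\delta)}. \tag{26}$$

**Step 3 (only countably many $H$ matter).** If $e_H^{(i)}\ge\eta n_i$, then $d_H\le1/\eta$, and $\deg_tH\le s/\eta$, since $\deg_t\det(y-\mathfrak B_i)\le sn_i$. The coefficients of $H$, as a polynomial in $y$, are integer polynomials in $t$ of bounded degree; being elementary symmetric functions of roots in $[-C_0,C_0]$, they are bounded on $I$. There are only finitely many such integer polynomials. So these $H$, for all $i$ together, form a finite set $\mathcal F_\eta$. Let $\mathcal F=\bigcup_\eta\mathcal F_\eta$ over $\eta=\frac12,\frac13,\dots$, a countable set, and pass to a subsequence with $e_H^{(i)}/n_i\to e_H$ for all $H\in\mathcal F$ (with $e_H^{(i)}=0$ if $H$ is not a factor). As $\sum_Hd_He_H^{(i)}=n_i$, we have $\sum_{\mathcal F}d_He_H\le1$, and $\sum_{e_H^{(i)}<\eta n_i}d_H(e_H^{(i)}/n_i)^2\le\eta$. Letting $i\to\infty$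 and then $\eta\to0$,
$$\limsup_i\sum_Hd_H\left(e_H^{(i)}/n_i\right)^2\le\sum_{\mathcal F}d_He_H^2.$$

**Step 4 (comparison).** Let $i\to\infty$ in (26). For open sets, weak convergence gives $\liminf_i\kappa_t^{(i)}\otimes\kappa_t^{(i)}(|y-y'|<\delta)\ge\kappa_t\otimes\kappa_t(|y-y'|<\delta)$; with Fatou's lemma, and then $\delta\to0$,
$$\int\sum_y\kappa_t(\{y\})^2\,d\omega(t)\le\sum_{\mathcal F}d_He_H^2.$$
Conversely, for every $t\in I$, $H\in\mathcal F$ and root $y$ of $H(t,\cdot)$, weak convergence on the closed set $\{y\}$ gives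
$$\kappa_t(\{y\})\ge\limsup_i\kappa_t^{(i)}(\{y\})\ge e_H. \tag{27}$$
For $t$ outside a countable set, all roots of all $H\in\mathcal F$ are distinct, because the discriminants and resultants have finitely many zeros each. For such $t$, $\sum_y\kappa_t(\{y\})^2\ge\sum_{\mathcal F}d_He_H^2$. So equality holds for $\omega$-almost every $t$, which means equality in (27) and no further atoms. We have proved:

**Proposition 12.** For $\omega$-a.e. $t\in I$,
$$\text{every atom }y\text{ of }\kappa_t\text{ is a root of exactly one }H\in\mathcal F\text{ with }e_H>0,\text{ and }\kappa_t(\{y\})=e_H. \tag{28}$$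

In the first model of Section 5, $\kappa_t=\frac12\delta_1+\frac12\delta_{-1}$ with $H=y\mp1$ and $e_H=\frac12$; in the second, $\kappa_t=\delta_t$ with $H=y-t$ and $e_H=1$.

## 9. Multiplicities along the curves $H=0$, and the contradiction

### 9.1 Heavy eigenvalues lie on finitely many curves

Let $\eta=c_0/4$, and call $\lambda$ *heavy* if $M_\lambda\ge\eta n/D$; this is a property of the polynomial $f$ of which $\lambda$ is a root. The *mass* of a set of nontrivial eigenvalues is $\sum M_\lambda$ over it. The non-heavy $\lambda$ contribute at most $\eta\frac nD\cdot n$ to $\sum M_\lambda^2$. So by Lemma 5 the heavy ones satisfy $\sum M_\lambda^2\ge\frac{c_0}2\frac{n^2}D$ for large $D$; as $M_\lambda\le m(j)\le2n/D$, their mass is $\ge\frac{c_0}4n$. For heavy $\lambda\in\mathcal C_j$, $\kappa_j(\{\mu_\lambda\})\ge M_\lambda/m(j)\ge\eta_1:=\eta/2$.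

Let $\mathcal H'=\{H\in\mathcal F:e_H\ge\eta_1/2\}$, which is finite since $\sum_{\mathcal F}d_He_H\le1$, and let $P=\prod_{H\in\mathcal H'}H\in\mathbb Z[t,y]$ ($P=1$ if $\mathcal H'=\emptyset$). Note that $P$ does not depend on $D$.

**Lemma 13.** For every $\delta>0$, the heavy $\lambda$ with $|P(\lambda,\mu_\lambda)|\ge2\delta$ have mass $o(n)$.

*Proof.* For $r>0$ let
$$U_r=\left\{t\in I:\exists y\in[-C_0-1,C_0+1],\ |P(t,y)|\ge\delta,\ \kappa_t([y-r,y+r])\ge\eta_1/2\right\}.$$
*$U_r$ is closed.* If $t_m\to t$ with corresponding $y_m\to y$ (after passing to a subsequence), then for every $r'>r$, $\kappa_t([y-r',y+r'])\ge\limsup\kappa_{t_m}([y-r',y+r'])\ge\eta_1/2$; let $r'\downarrow r$. *$U_r$ decreases to a null set as $r\downarrow0$.* If $t\in\bigcap_rU_r$, a limit point $y$ of the corresponding points satisfies $\kappa_t([y-\rho,y+\rho])\ge\eta_1/2$ for all $\rho>0$. So $\kappa_t(\{y\})\ge\eta_1/2$, while $|P(t,y)|\ge\delta$. By (28), for a.e. $t$ such an atom is a root of some $H$ with $e_H\ge\eta_1/2$, hence of $P$. So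 these $t$ form a null set.

Given $\varepsilon'>0$, choose $r$ with $\omega(U_r)<\varepsilon'$ and a finite union $W\supset U_r$ of open intervals with $\omega(W)<2\varepsilon'$. Let $\vartheta_j\notin W$ and let $\lambda\in\mathcal C_j$ be heavy with $|P(\lambda,\mu_\lambda)|\ge2\delta$. Then $|P(\vartheta_j,\mu_\lambda)|\ge\delta$ for large $D$ by (7). Now (25) with the tent functions $\max(0,1-|y-\mu|/r)$, $\mu\in[-s,s]$, gives $\kappa_{\vartheta_j}([\mu_\lambda-r,\mu_\lambda+r])\ge\eta_1-o(1)\ge\eta_1/2$, so $\vartheta_j\in U_r$, a contradiction. So the $\lambda$ in question lie in at most $(2\varepsilon'+o(1))D$ clusters and have mass $\le(4\varepsilon'+o(1))n$. $\square$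

**Lemma 14.** Let $C_P\ge1$ be a bound for $|P|$ on $I\times[-s,s]$. For $0<\delta<1$,
$$\sum_{0<|P(\lambda,\mu_\lambda)|<\delta}M_\lambda\le\frac{\log C_P}{\log(1/\delta)}\,n. \tag{29}$$

*Proof.* For each $f$, $\prod_{f(\lambda)=0}P(\lambda,\varsigma G_{D-1}(\lambda))$ is the resultant of $f$ with an integer polynomial, so it is an integer. Its factors are conjugate, so all are zero or all are nonzero, and in the latter case the product has modulus $\ge1$. Taking logarithms and summing with weights $M_f$ over the $f$ of the second kind, $0\le\sum M_\lambda\log|P(\lambda,\mu_\lambda)|\le\log\delta\sum_{0<|P(\lambda,\mu_\lambda)|<\delta}M_\lambda+n\log C_P$. $\square$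

Choose $\delta$ with $2\delta<1$ and $\log C_P/\log\frac1{2\delta}\le\frac{c_0}{16}$. Of the mass $\frac{c_0}4n$ of heavy eigenvalues, those with $|P|\ge2\delta$ have mass $o(n)$ and those with $0<|P|<2\delta$ at most $\frac{c_0}{16}n$. So for large $D$ the set
$$\mathcal S=\{\lambda\text{ heavy}:P(\lambda,\mu_\lambda)=0\}\quad\text{has mass}\ge\tfrac{c_0}8n.$$
In particular $\mathcal H'\ne\emptyset$. Since $\mu_\lambda=\varsigma G_{D-1}(\lambda)$ is an integer polynomial in $\lambda$, $\mathcal S$ is the set of all roots of a family of polynomials $f$, and for each such $f$ there is $H\in\mathcal H'$ with $H(\lambda,\mu_\lambda)=0$ for all roots $\lambda$ of $f$: some $H(\lambda,\varsigma G_{D-1}(\lambda))$ vanishes at one root, hence at all.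

### 9.2 The multiplicity on a curve is $e_H\Phi(\lambda)n/D$

**Proposition 15.** Let $0<\varepsilon<1$. For large $D$ there is a set of at most $5\varepsilon D$ bad clusters such that for $\lambda\in\mathcal S$ in any other cluster, with $H(\lambda,\mu_\lambda)=0$, $H\in\mathcal H'$:
$$\Big|\frac DnM_\lambda-e_H\Phi(\lambda)\Big|\le6\varepsilon. \tag{30}$$

*Proof.* **Step 1 (separate the branches of $P$).** $P$ is a product of distinct irreducibles, so $\mathrm{disc}_yP\ne0$ has finitely many zeros in $I$. Remove from $I$ a finite union $E$ of open intervals around them, with disjoint closures and $\omega(E)<\varepsilon$. Let $J=I\setminus E$, and let $J^+\subset I$ be a compact neighborhood of $J$ in $I$, a finite union of intervals still avoiding the zeros. On each component of $J^+$ the roots of $P(t,\cdot)$ are distinct, real, and by the implicit function theorem $C^1$ functions $y_1(t)<\dots<y_d(t)$, with $|y_b'|\le\Lambda$ and mutual distances $\ge4r_0>0$. On a component, each $y_b$ is a root of one fixed $H_b\in\mathcal H'$: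 for each $H$ the set of $t$ with $H(t,y_b(t))=0$ is closed, these sets are disjoint and cover the component.

**Step 2 (choose the bad clusters).** For $0<r\le r_0/2$ let
$$V_r=\left\{t\in J:\exists b,\ \kappa_t([y_b(t)-2r,y_b(t)+2r])\ge e_{H_b}+\varepsilon\right\}.$$
As for $U_r$, using the continuity of $y_b$, these sets are closed and decrease, as $r\downarrow0$, to $\{t\in J:\exists b,\ \kappa_t(\{y_b(t)\})\ge e_{H_b}+\varepsilon\}$. This is a null set by (28). Let $C_1\ge1$ be a Lipschitz constant of $P$ on $I\times[-C_0-1,C_0+1]$, with respect to the sum of the coordinate differences. Fix $r\le r_0/2$ with $\omega(V_r)<\varepsilon$, $2C_1r<1$ and $\log C_P/\log\frac1{2C_1r}\le\varepsilon^2$, and cover $V_r$ by a finite union $W'$ of open intervals with $\omega(W')<2\varepsilon$. Call $\mathcal C_j$ bad if $\vartheta_j\in E\cup W'$, or if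
$$\sum_{\lambda\in\mathcal C_j,\ 0<|P(\lambda,\mu_\lambda)|\le2C_1r}M_\lambda>\varepsilon\frac nD.$$
By (29), with thresholds decreasing to $2C_1r$, the total mass of $\lambda$ with $0<|P(\lambda,\mu_\lambda)|\le2C_1r$ is at most $\varepsilon^2n$, so the last condition holds for at most $\varepsilon D$ clusters. By equidistribution $\vartheta_j\in E\cup W'$ for at most $3\varepsilon D+o(D)$ indices. Altogether there are at most $5\varepsilon D$ bad clusters for large $D$.

**Step 3 (mass of $\kappa_j$ near a branch).** Let $\mathcal C_j$ be not bad, so $\vartheta_j\in J\setminus W'$, and let $b$ be a branch at $\vartheta_j$. For large $D$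
$$e_{H_b}-\varepsilon\le\kappa_j\left([y_b(\vartheta_j)-r,\,y_b(\vartheta_j)+r]\right)\le e_{H_b}+2\varepsilon.$$
For the lower bound use (27) and (25) with tent functions of half-width $r$. For the upper bound use (25) with trapezoids equal to $1$ on $|y-y_b|\le r$ and $0$ on $|y-y_b|\ge2r$, and $\vartheta_j\notin V_r$. The centers lie in $[-C_0,C_0]$, so both families are compact.

**Step 4 (near a branch, almost all the mass is at one eigenvalue).** If $\lambda\in\mathcal C_j$ has $|\mu_\lambda-y_b(\vartheta_j)|\le r$, then $|P(\lambda,\mu_\lambda)|\le C_1(r+|\lambda-\vartheta_j|)\le2C_1r$ for large $D$. Except for those of total mass $\le\varepsilon n/D$, such $\lambda$ satisfy $P(\lambda,\mu_\lambda)=0$. Then, since $\lambda$ lies in the same component of $J^+$ as $\vartheta_j$, $\mu_\lambda=y_{b'}(\lambda)$ for some $b'$, and by (7) $|y_{b'}(\lambda)-y_b(\lambda)|\le r+\Lambda Cq^{-D/2}<4r_0$ gives $b'=b$. But there is at most one $\lambda\in\mathcal C_j$ with $\mu_\lambda=y_b(\lambda)$. For if $\lambda\ne\lambda'$ were two,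 then $|G_{D-1}(\lambda)-G_{D-1}(\lambda')|=|y_b(\lambda)-y_b(\lambda')|\le\Lambda|\lambda-\lambda'|$, while by (8) and the mean value theorem the left side is $\ge cq^{D/2}|\lambda-\lambda'|$, a contradiction for large $D$.

**Step 5 (conclusion).** Let $\lambda\in\mathcal S\cap\mathcal C_j$. Then $\mu_\lambda=y_b(\lambda)$ for some $b$; $H=H_b$ because the roots of $P(\lambda,\cdot)$ are distinct; and $|\mu_\lambda-y_b(\vartheta_j)|\le\Lambda Cq^{-D/2}\le r$. By Step 4, $m(j)\kappa_j([y_b(\vartheta_j)-r,y_b(\vartheta_j)+r])$ is $M_\lambda$ plus at most $\varepsilon n/D$. So Step 3 gives $(e_H-\varepsilon)m(j)-\varepsilon\frac nD\le M_\lambda\le(e_H+2\varepsilon)m(j)$, hence $|M_\lambda-e_Hm(j)|\le5\varepsilon n/D$ as $m(j)\le2n/D$. Now (12), $e_H\le1$ and the continuity of $\Phi$ give (30) for large $D$. $\square$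

### 9.3 Too many conjugates in a short interval

We now repeat the argument of Section 5, with discriminants in place of cyclotomic fields. Fix $\varepsilon>0$ with
$$\sqrt\varepsilon\le\tfrac14,\qquad10\sqrt\varepsilon<\tfrac{c_0}{16},\qquad\varepsilon'':=\frac{24\varepsilon}{\eta_1}\cdot\frac{2\Delta^3}{(q-1)^2}<\frac1{4q}.$$

**Step 1 (choose one polynomial $f$).** For $f$ with roots in $\mathcal S$ let $r_f=\deg f$ and let $b_f$ be the number of its roots in bad clusters. Bad clusters have mass at most $5\varepsilon D\cdot\frac{2n}D$, so $\sum_fM_fb_f\le10\varepsilon n$, and the $f$ with $b_f>\sqrt\varepsilon\,r_f$ have total mass $\sum M_fr_f\le10\sqrt\varepsilon\,n<\frac{c_0}{16}n$. The $\lambda$ with $\lambda^2\in\mathbb Z$ number at most $2(4q+1)$ and have mass $O(n/D)$. Since $\mathcal S$ has mass $\ge\frac{c_0}8n$, for large $D$ there is $f$ with roots in $\mathcal S$, $b_f\le\sqrt\varepsilon\,r_f$, and $\lambda^2\notin\mathbb Z$ for its roots $\lambda$.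

**Step 2 (most conjugates of $\lambda^2$ are close together).** All roots of $f$ have the same multiplicity $M_f$ and a common $H\in\mathcal H'$, with $e_H\ge\eta_1/2$. By (30), for the roots in non-bad clusters the values $\Phi(\lambda)$ are within $6\varepsilon/e_H$ of $\frac{DM_f}{ne_H}$, so they lie in an interval of length $\le12\varepsilon/e_H\le24\varepsilon/\eta_1$. By (14) the values $\lambda^2$ lie in an interval of length $\le\varepsilon''$. Let $X_1,\dots,X_{r'}\in[0,4q]$ be the conjugates of the algebraic integer $\lambda^2$; $r'\ge2$ because $\lambda^2\notin\mathbb Z$. The Galois group acts transitively, so each $X_b$ is the square of exactly $r_f/r'$ roots of $f$. Hence at most $\sqrt\varepsilon\,r'$ of the $X_b$ arise only from roots in bad clusters, and at least $(1-\sqrt\varepsilon)r'\ge\frac34r'$ of them lie in an interval of length $\varepsilon''<\frac1{4q}$. Let $\ell_0$ be the number of these.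

**Step 3 (discriminant).** We have $\ell_0(\ell_0-1)\ge\frac12r'(r'-1)$. For $r'=2,3$, $\ell_0\ge\frac34r'$ forces $\ell_0=r'$. For $r'\ge4$, $\frac{\ell_0(\ell_0-1)}{r'(r'-1)}\ge\frac34\cdot\frac{\frac34r'-1}{r'-1}=\frac34\Big(\frac34-\frac1{4(r'-1)}\Big)\ge\frac34\cdot\frac23=\frac12$. The discriminant of the minimal polynomial of $\lambda^2$ is a nonzero integer, all $|X_b-X_{b'}|\le4q$, and $\log\varepsilon''<-\log4q<0$. So
$$0\le\sum_{b\ne b'}\log|X_b-X_{b'}|\le\ell_0(\ell_0-1)\log\varepsilon''+\left(r'(r'-1)-\ell_0(\ell_0-1)\right)\log4q\le\tfrac12r'(r'-1)\left(\log\varepsilon''+\log4q\right)<0,$$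
a contradiction. This proves Theorem B, hence Theorem A: Conjecture 6.1 is true. $\blacksquare$

## 10. Defect and excess tend to infinity

*Proof of Theorem C.* The order is never larger than $M^b_{\Delta,D}$, so only finitely many defects $0\le\epsilon\le c$ must be excluded (defect $0$ meaning order $M^b_{\Delta,D}$).

Let $1\le\epsilon\le c$. We have $M^b_{\Delta,D}-\epsilon>T^b_0(\Delta,D)$ as soon as $1+q+\dots+q^{D-2}>\epsilon$, so $D_0(\epsilon)$ exists. For $D\ge D_0(\epsilon)$, Proposition 6.1 gives regularity, and Theorem A excludes the graph for large $D$.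

Let $\epsilon=0$, $D\ge2$. For an edge $uv$ every vertex is at distance $\le D-1$ from $u$ or $v$, by the parity argument of Section 1. At most $(\deg u-1)q^{i-1}$ vertices nearer to $u$ are at distance $i\ge1$ from $u$, and similarly for $v$. So the order is at most $2+\left((\deg u-1)+(\deg v-1)\right)(1+q+\dots+q^{D-2})$. Since $M^b_{\Delta,D}=2+2q(1+q+\dots+q^{D-2})$, both $u$ and $v$ have degree $\Delta$. Every vertex lies on an edge, so the graph is $\Delta$-regular. As in Section 2, (3) holds with $\varsigma=1$, $s=0$, and Theorem B applies. $\square$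

*Proof of Theorem D.* Each component is $\Delta$-regular, bipartite and of girth $\ge2D>2(D-1)$. An NB walk of length at most $D-1$ is therefore the unique geodesic between its ends, so all entries of $G_{D-1}(A)$ are $\le1$, and they vanish unless the distance has the parity of $D-1$. Comparing row sums in a component, both its color classes have at least $G_{D-1}(\Delta)=\frac{q^D-1}{q-1}$ vertices. So a component has order at least $M^b_{\Delta,D}$.

Suppose the order is at most $M^b_{\Delta,D}+c$, so it is $M^b_{\Delta,D}+e$ with $0\le e\le c$, and let $D$ be so large that $c<M^b_{\Delta,D}$. Two components would have at least $2M^b_{\Delta,D}$ vertices, so the graph is connected. As $n$ and $M^b_{\Delta,D}$ are even, $e$ is even. The matrix $B=J'-G_{D-1}(A)$ is a $0/1$ matrix with row sums $\frac n2-\frac{q^D-1}{q-1}=\frac e2$. So (3) holds with $\varsigma=-1$, $s=e/2$, and Theorem B, applied to each of the finitely many values of $s$, excludes this for large $D$. $\square$
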